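# A free product on which stable commutator length is not piecewise linear

Stable commutator length measures, after taking large powers, how many commutators are needed to write an element of a group. It extends to formal sums of elements, and there it is a seminorm. On some groups this seminorm is as simple as possible: on each finite-dimensional rational subspace it is given by finitely many rational linear functions. The question of these notes is whether that property passes from the factors of a free product to the free product itself. It is posed in "Topic Proposal: Stable Commutator Length" (https://lvzhouchen.github.io/papers/Topic.pdf). The answer will be no. We begin with chains for which everything can be computed and the property does pass to the free product, and then look for what made them easy.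

## 1. The chain $xt-t$ in a free product

### 1.1 Chains, quasimorphisms, surfaces

**Definition (scl).** Let $G$ be a group. For $g\in[G,G]$, $\mathrm{cl}_G(g)$ is the least $n$ such that $g$ is a product of $n$ commutators of $G$, and $\mathrm{scl}_G(g)=\lim_m \mathrm{cl}_G(g^m)/m$. For $g_1,\dots,g_m\in G$ with $g_1\cdots g_m\in[G,G]$ put
$$\mathrm{cl}(g_1+\dots+g_m)=\min_{t_i\in G}\mathrm{cl}(g_1\,t_2g_2t_2^{-1}\cdots t_mg_mt_m^{-1})+m-1,\qquad \mathrm{scl}(g_1+\dots+g_m)=\lim_{n\to\infty}\frac{\mathrm{cl}(g_1^n+\dots+g_m^n)}n .$$
This extends to rational chains by homogeneity and to real chains by continuity.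

For example, $\mathrm{cl}(g^n+g^{-n})=\mathrm{cl}(1)+1=1$ (take $t_2=1$; the value cannot be less than $m-1=1$), so $\mathrm{scl}(g+g^{-1})=0$.

**Definition ($B_1^H$).** $B_1(G)$ is the real vector space of real chains (finite formal sums of elements of $G$) that vanish in $H_1(G;\mathbb R)$. The space $B_1^H(G)$ is its quotient by the subspace spanned by all $g^n-ng$ and $hgh^{-1}-g$. The function scl descends to a pseudo-norm on $B_1^H(G)$, and it does not increase under group homomorphisms.

For example, the identity $e$ satisfies $e=e^2=2e$ in $B_1^H(G)$, so $e=0$. If $t$ has finite order $o$, then $ot=t^o=e=0$, so $t=0$ in $B_1^H(G)$. If $t$ has infinite order, we may still replace $-t$ by $t^{-1}$ whenever it occurs in a chain.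

**Definition (quasimorphisms).** $Q(\Gamma)$ is the space of homogeneous quasimorphisms on $\Gamma$: functions $\varphi:\Gamma\to\mathbb R$ with $\varphi(g^n)=n\varphi(g)$ for $n\in\mathbb Z$ and finite defect $D(\varphi)=\sup_{g,h}|\varphi(gh)-\varphi(g)-\varphi(h)|$. They are constant on conjugacy classes and additive on commuting elements. Extended linearly to chains, they are well defined on $B_1^H(\Gamma)$.

A homomorphism to $\mathbb R$ has defect $0$. The example that matters below is the rotation number (Section 3). We use two theorems and one inequality.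

**Fact 1** (Bavard 1991, Lemma 3.6). $D(\varphi)=\sup_{a,b}|\varphi([a,b])|$ for $\varphi\in Q(\Gamma)$.

**Fact 2** (generalized Bavard duality; Calegari, *scl*, Theorem 2.79). For $c\in B_1^H(\Gamma)$, $\mathrm{scl}(c)=\sup_\varphi|\varphi(c)|/2D(\varphi)$ over $\varphi\in Q(\Gamma)$ with $D(\varphi)\ne0$, and $\mathrm{scl}(c)=0$ if there is no such $\varphi$.

**Fact 3.** Let $\Sigma$ be a compact connected oriented surface with nonempty boundary, not a disk, mapped to a space with fundamental group $\Gamma$, with boundary classes $g_1,\dots,g_l$. Then $|\sum_i\varphi(g_i)|\le-\chi(\Sigma)\,D(\varphi)$ for every $\varphi\in Q(\Gamma)$.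

*Proof.* If $\Sigma$ is an annulus, the two boundary classes are, up to conjugation, $g$ and $g^{-1}$, and the sum is $0$. Otherwise cut $\Sigma$ along simple closed curves into $-\chi(\Sigma)$ pairs of pants. A pair of pants has boundary classes $x,y,(xy)^{-1}$ for suitable $x,y$, so its boundary sum is $\varphi(x)+\varphi(y)-\varphi(xy)$, of absolute value at most $D(\varphi)$. Each cutting curve occurs twice with opposite orientations, so its contributions cancel in the total. $\square$

Commutator length is a statement about surfaces. If a product of conjugates of $g_1,\dots,g_m$ is a product of $h$ commutators, then a compact connected oriented surface of genus $h$ with $m$ boundary components maps to any space with fundamental group $G$ so that the boundary components represent $g_1,\dots,g_m$.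

### 1.2 Cutting a surface along the free product

From now on $A$ and $B$ are groups, $1\ne t\in B$ has order $o\in\{2,3,\dots,\infty\}$ (with $1/\infty=0$), and $G=A*B$. Let $X\subset A$ be a finite set, whose elements we call *letters*. A *positive word* is a nonempty word in the letters (without inverses). Throughout Section 1 we assume
$$H_1(A;\mathbb R)=0\quad\text{and}\quad\text{no positive word in } X \text{ is trivial in } A. \tag{1}$$
For integers $p_x\ge0$, not all $0$, put $N=\sum_xp_x$ and $c=\sum_{x\in X}p_x(xt-t)$. This chain lies in $B_1(G)$, since in $H_1(G;\mathbb R)=H_1(A;\mathbb R)\oplus H_1(B;\mathbb R)$ it equals $\sum p_x[x]=0$. For the easy case one letter would do, but several letters cost nothing extra, and we shall need three.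

**Proposition 1 (cutting).** There is $D_0\ge1$ such that for every multiple $n\ge 1$ of $D_0$ there are an integer $L_n$ and a finite multiset $W_n$ of positive words in $X$ that use in total exactly $np_x$ letters $x$ for each $x\in X$, with $\mathrm{scl}_G(c)=\lim_nL_n/n$ and
$$2L_n\ \ge\ nN\left(1-\tfrac1o\right)+\sum_{w\in W_n}\varphi(w)\qquad\text{for every }\varphi\in Q(A)\text{ with }D(\varphi)\le1. \tag{2}$$

*Proof.* **Step 1: pass from cl to a surface.** Write $c=\sum_{i=1}^mg_i$ in $B_1^H(G)$, where the $g_i$ are $p_x$ copies of $xt$ for each $x$ and, if $o=\infty$, also $N$ copies of $t^{-1}$ (if $o<\infty$ then $t=0$). Since $H_1(A;\mathbb R)=0$, every letter has finite order in $A/[A,A]$. So we can choose $D_0$ with $x^{D_0}\in[A,A]$ for all letters $x$, and with $o\mid D_0$ if $o<\infty$. Let $n$ be a multiple of $D_0$. In the abelianization of $G$ the product $g_1^n\cdots g_m^n$ has trivial $A$-part, and its $B$-part is the class of $t^{nN}t^{-nN}$ or, for finite $o$, of $t^{nN}=1$. So $L_n:=\mathrm{cl}(\sum g_i^n)$ is defined, and $\mathrm{scl}_G(c)=\lim_nL_n/n$ by homogeneity. By the definition of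 cl for chains, a product of conjugates of the $g_i^n$ is a product of $h=L_n-m+1$ commutators. So there is a map $f:S\to Y$ from a connected oriented surface of genus $h$ with $m$ boundary components representing $g_1^n,\dots,g_m^n$, and
$$-\chi(S)=2h-2+m=2L_n-m\le2L_n .$$
Here $Y=K(A,1)\cup[-1,1]\cup K(B,1)$, with $-1$ attached at the basepoint of $K(A,1)$ and $1$ at that of $K(B,1)$. Put $*=0\in[-1,1]$. By a homotopy, arrange that each boundary component $(xt)^n$ is an alternating concatenation of the loops $x$ and $t$, joined by crossings of the interval, with exactly $2n$ transverse preimages of $*$, and that the components $t^{-n}$ map into $K(B,1)$.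

**Step 2: make the preimage of $*$ consist of arcs.** Make $f$ transverse to $*$ relative to the boundary. Then $f^{-1}(*)$ is a finite union of proper arcs and circles. Take a circle, cut the surface along it, cap both sides by disks mapped to $*$, and push the map off $*$ near these disks. This raises $\chi$ by $2$. If a closed component arises, discard it. At most one arises in each such compression: before it no component is closed, and a component that is separated into two has boundary on at least one side. A closed component has $\chi\le2$, so compressing and discarding together do not lower $\chi$. After finitely many compressions we obtain $S'$ without closed components, with the same boundary, with $\chi(S')\ge\chi(S)$, and with $f^{-1}(*)$ consisting of arcs only. There are $N$ boundary components of type $(xt)^n$, with $2n$ endpoints each, so there are $nN$ arcs.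

**Step 3: cut along the arcs.** Let $S_A$ and $S_B$ be the parts of the cut surface that map to the $A$-side and the $B$-side. Cutting along an arc raises $\chi$ by $1$, so
$$\chi(S')=\chi(S_A)+\chi(S_B)-nN ,$$
and no component of $S_A$ or $S_B$ is closed.

**Step 4: estimate $S_A$.** Every boundary component of $S'$ that meets the $A$-side has points over $*$. So every boundary component of $S_A$ alternates between cut arcs, mapped to $*$, and segments of $\partial S'$, each of which traverses one of the loops $x\in X$ once, in the positive direction. Hence it represents a positive word. Let $W_n$ be the multiset of these words; in total it uses $np_x$ letters $x$. By (1) none of the words is trivial in $A$, so no component of $S_A$ is a disk. Fact 3, summed over the components, gives $-\chi(S_A)\ge\sum_{w\in W_n}\varphi(w)$ whenever $D(\varphi)\le1$.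

**Step 5: estimate $S_B$.** The boundary components of $S_B$ represent $t^k$ with $k\ge1$ (those with cut arcs, containing $k$ segments $t$) or, if $o=\infty$, also $t^{-n}$. If $o=\infty$, all these elements are nontrivial, there are no disks, and $\chi(S_B)\le0$. If $o<\infty$, the boundary of a disk is $t^k=1$ with $k\ge1$, so $k\ge o$: each disk uses at least $o$ of the $nN$ segments $t$. So there are at most $nN/o$ disks. All other components have $\chi\le0$. In both cases $\chi(S_B)\le nN/o$.

Adding up, $2L_n\ge-\chi(S)\ge-\chi(S')=-\chi(S_A)-\chi(S_B)+nN$, which is at least the right side of (2). $\square$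

### 1.3 Gluing a surface from one word

For the opposite inequality we build a surface from a single positive word $u=x_1\cdots x_\ell$, read cyclically. Its *turns* are the $\ell$ pairs $x_i\to x_{i+1}$ (indices mod $\ell$). For instance, the cyclic word $aab$ has turns $a\to a$, $a\to b$, $b\to a$. If $o<\infty$ we need the following.

**Turn condition.** The multiset consisting of $o$ copies of each reversed turn $x_{i+1}\to x_i$ can be partitioned into closed walks $y_1\to y_2\to\dots\to y_o\to y_1$ of length exactly $o$.

**Proposition 2 (gluing).** Assume (1). Let $u$ be a positive word of length $\ell$ with $N_x$ letters $x$; if $o<\infty$, assume the turn condition. Then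
$$\mathrm{scl}_G\Big(\sum_xN_x(xt-t)\Big)\ \le\ \frac\ell2\left(1-\frac1o\right)+\mathrm{scl}_A(u).$$

*Proof.* **Step 1: the pieces.** We map to the wedge of $K(A,1)$ and $K(B,1)$. Put $r=o$ if $o<\infty$ and $r=1$ if $o=\infty$. Take $r$ annuli mapped to $K(A,1)$. One boundary component of each is a $2\ell$-gon whose sides are alternately *letter sides*, mapped to the loops $x_1,\dots,x_\ell$, and *turn sides*, mapped to the basepoint; the turn side from the end of the $x_i$-side to the start of the $x_{i+1}$-side has type $x_i\to x_{i+1}$. The other boundary component represents $u^{-1}$. On the $B$-side the pieces have polygonal boundary components that alternate between *$t$-sides*, each mapped to the loop $t$ and labelled by a letter, and turn sides, whose type records the label before and the label after. If $o=\infty$, take one annulus with one boundary component a $2\ell$-gon with $t$-sides labelled $x_\ell,x_{\ell-1},\dots,x_1$ and the other representing $t^{-\ell}$. If $o<\infty$, take one disk for each closed walk $y_1\to\dots\to y_o\to y_1$ of the turn condition: a $2o$-gon with $t$-sides labelled $y_1,\dots,y_o$,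 which maps to $K(B,1)$ because $t^o=1$. There are $r\ell$ turn sides, so there are $r\ell/o=\ell$ disks. In both cases the $B$-turn sides of type $\sigma'\to\sigma$ are in bijection with the $A$-turn sides of type $\sigma\to\sigma'$.

**Step 2: glue.** Glue each $A$-turn side $\sigma\to\sigma'$ to its partner $\sigma'\to\sigma$, reversing orientation. The $A$-turn runs from the end of a $\sigma$-side to the start of a $\sigma'$-side; the $B$-turn runs from the end of a $t$-side labelled $\sigma'$ to the start of a $t$-side labelled $\sigma$. So the end of the $\sigma$-side meets the start of a $t$-side labelled $\sigma$, and the start of the $\sigma'$-side meets the end of a $t$-side labelled $\sigma'$. Along the new boundary, a letter $\sigma$ is followed by a $t$ labelled $\sigma$, and this $t$ is followed by the letter $\sigma$ again. The new boundary components therefore represent $(\sigma t)^j$, $j\ge1$, and for each letter $\sigma$ the exponents add up to $rN_\sigma$. The other boundary components are $r$ copies of $u^{-1}$ and, if $o=\infty$, one $t^{-\ell}$.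

**Step 3: count.** The annuli have $\chi=0$, the disks contribute $r\ell/o$ (which is $0$ for $o=\infty$), and we glued along $r\ell$ arcs. So $-\chi=r\ell-r\ell/o$. Every $B$-piece is glued to an $A$-piece, so each component has a boundary component representing $u^{-1}$, which is nontrivial in $A\subset G$ by (1). So no component is a disk, and none is closed. Write $c=\sum_xN_x(xt-t)$. In $B_1^H(G)$ the boundary is $r(c-u)$: for $o=\infty$ the component $t^{-\ell}$ gives $-\ell t$, and for $o<\infty$ we have $t=0$. By Fact 3, $|\varphi(r(c-u))|\le r\ell(1-\frac1o)D(\varphi)$ for all $\varphi\in Q(G)$, and Fact 2 gives $\mathrm{scl}_G(r(c-u))\le\frac{r\ell}2(1-\frac1o)$. Divide by $r$, and use $\mathrm{scl}_G(c)\le\mathrm{scl}_G(c-u)+\mathrm{scl}_G(u)$ and $\mathrm{scl}_G(u)\le\mathrm{scl}_A(u)$. $\square$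

### 1.4 One letter

**Proposition 3.** Let $H_1(A;\mathbb R)=0$ and let $x\in A$ have infinite order. Then $\mathrm{scl}_G(xt-t)=\mathrm{scl}_A(x)+\frac12\left(1-\frac1o\right)$.

*Proof.* With $X=\{x\}$, (1) holds. In Proposition 1 (with $N=1$) the words in $W_n$ are powers of $x$ with total exponent $n$, so $\sum_{w\in W_n}\varphi(w)=n\varphi(x)$, whatever $W_n$ is. Divide (2) by $2n$, let $n\to\infty$, and take the supremum over $\varphi$ with $D(\varphi)\le1$. Fact 2 gives "$\ge$" (if there is no $\varphi$ with $D(\varphi)\ne0$, use $\varphi=0$). For "$\le$" use Proposition 2 with $u=x$: its only turn is $x\to x$, and $o$ copies of it form one closed walk of length $o$. $\square$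

## 2. Letters that commute and letters that do not

The reason for the equality is that the surface had no choice: any way of distributing the letters over words gave the same value of $\varphi$. This survives if the letters commute.

**Proposition 4.** Assume (1), let the letters $x_1,\dots,x_s$ commute pairwise, and let $o=\infty$. For integers $p_j\ge0$, not all $0$,
$$\mathrm{scl}_G\Big(\sum_jp_j(x_jt-t)\Big)=\frac12\sum_jp_j+\mathrm{scl}_A\Big(\sum_jp_jx_j\Big).$$

*Proof.* Homogeneous quasimorphisms are additive on commuting elements, so in (2) the sum is $n\sum_jp_j\varphi(x_j)$. Divide by $2n$, let $n\to\infty$ and take the supremum over $\varphi$; Fact 2 gives "$\ge$". For "$\le$" take $u=\prod_jx_j^{p_j}$ in Proposition 2. Since $\varphi(u)=\sum_jp_j\varphi(x_j)$ for every $\varphi\in Q(A)$, Fact 2 gives $\mathrm{scl}_A(u)=\mathrm{scl}_A(\sum_jp_jx_j)$. $\square$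

By homogeneity and continuity the formula holds for real $p_j\ge0$. So on this cone $\mathrm{scl}_G$ is a linear function of $(p_j)$ plus a value of $\mathrm{scl}_A$ at a point depending linearly on $(p_j)$: it is as piecewise linear as $\mathrm{scl}_A$ is. Here is the property in question, precisely.

**Definition.** scl is *piecewise rational linear* on $G$ if for every finite-dimensional rational subspace $V$ of $B_1^H(G)$ (a subspace spanned by rational chains), $V$ is a finite union of rational polyhedral cones on each of which scl is linear with rational coefficients.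

For example, if $\mathrm{scl}(rg+sh)=\frac12\max(|r|,|s|)$ on a plane spanned by $g,h$, then the four cones $\{r\ge|s|\}$, $\{-r\ge|s|\}$, $\{s\ge|r|\}$, $\{-s\ge|r|\}$ do it. On a line, $\mathrm{scl}(sc)=|s|\,\mathrm{scl}(c)$ is always linear on two rays, so piecewise linearity can fail only from dimension $2$ on.

A theorem of Chen says: if $G=*_\lambda G_\lambda$ is a free product of at least two nontrivial groups and scl vanishes on each factor, then scl is piecewise rational linear on $B_1^H(G)$. The problem is whether it is enough that scl is piecewise rational linear on each factor.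

What changes when the letters do not commute? Suppose $\mathrm{scl}_A=\frac12\max(|\varphi_1|,|\varphi_2|)$ with quasimorphisms $\varphi_1,\varphi_2$ of defect at most $1$. Propositions 1 and 2 say that $\mathrm{scl}_G(c)$ is controlled by how small $\max_i\sum_{w\in W}\varphi_i(w)$ can be when the multiset $W$ of positive words has prescribed numbers of letters. One would first try to prove the statement as follows. If finitely many words $w_1,\dots,w_s$ always sufficed, we would have to minimize $\max_i\sum_jy_j\varphi_i(w_j)$ over $y_j\ge0$ with $\sum_jy_j\cdot\#_x(w_j)=p_x$ for all $x$. That is a linear program with finitely many variables; if the $\varphi_i(w_j)$ are positive rational numbers, its value is a piecewise rational linear function of $(p_x)$. The attempt stops exactly at the words "finitely many": knowing $\mathrm{scl}_A$ on each finite-dimensional subspace says nothing about which of the infinitely many positive words are the cheap ones. So we look for letters in a group with two simple quasimorphisms such that longer and longer words keep being cheaper.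

Let $z(x)=x+1$ on $\mathbb R$. Let $\tilde T$ be the group of homeomorphisms of $\mathbb R$ that commute with $z$, are piecewise linear with slopes in $2^{\mathbb Z}$ and breakpoints in $\mathbb Z[\frac12]$ (finitely many mod $1$), and preserve $\mathbb Z[\frac12]$. Then $T=\tilde T/\langle z\rangle$ is Thompson's circle group. Let $A=\tilde T\times\tilde T$. It is finitely presented, since $T$ is and $\tilde T$ is a central extension of $T$ by $\mathbb Z$. Let $\mathrm{rot}_i$ be the rotation number of the $i$-th coordinate, extended linearly to chains (recalled in Section 3).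

**Theorem 5.**

1. For every real chain $c$ on $A$, $\mathrm{scl}_A(c)=\frac12\max(|\mathrm{rot}_1(c)|,|\mathrm{rot}_2(c)|)$. Also $\mathrm{rot}_i(A)\subset\mathbb Q$. Hence scl is piecewise rational linear on $A$.
2. Let $B$ be any nontrivial group, $1\ne t\in B$ of order $o\in\{2,3,\dots,\infty\}$, and $G=A*B$. There are $\hat a,\hat b,\hat b'\in A$ such that for
$$c_{p,q}=p(\hat at-t)+q(\hat bt+\hat b't-2t)\in B_1(G),\qquad \Lambda(p,q):=\mathrm{scl}_G(c_{p,q})-\tfrac{p+2q}2\left(2-\tfrac1o\right)$$
we have $\Lambda(1,0)=0$ and
$$\frac{\varepsilon}{8\log_2(1/\varepsilon)+40}\le\Lambda(1,\varepsilon)\ \ (0<\varepsilon\le1),\qquad \Lambda(1,\varepsilon)\le\frac{\varepsilon}{\log_2(1/\varepsilon)-4}\ \ (0<\varepsilon<\varepsilon_0),$$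
for some $\varepsilon_0=\varepsilon_0(o)>0$.
3. Consequently scl is not piecewise linear (even with real coefficients) on $\mathrm{span}_{\mathbb R}(c_{1,0},c_{0,1})$.

With $B=\mathbb Z$, on which scl is $0$, this answers the problem: the statement is false, already for $A*\mathbb Z$. With $B=*_\mu B_\mu$ it shows that further free factors never repair the failure.

## 3. The group $\tilde T\times\tilde T$ and its two rotation numbers

This section proves part 1 of Theorem 5.

**Fact 4.** For a homeomorphism $g$ of $\mathbb R$ commuting with $z$ and increasing, $\mathrm{rot}(g)=\lim_n(g^n(x)-x)/n$ does not depend on $x$. It is a homogeneous quasimorphism, it is monotone ($g\le h$ pointwise implies $\mathrm{rot}(g)\le\mathrm{rot}(h)$), and $\mathrm{rot}(gz)=\mathrm{rot}(g)+1$.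

For example, $x\mapsto x+\frac12$ has rotation number $\frac12$, and a map with a fixed point has rotation number $0$. If $g(x)\le x+m$ for one $x$ and an integer $m$, then $g^{n+1}(x)\le g^n(x+m)=g^n(x)+m$ for all $n$, so $g^n(x)\le x+nm$ and $\mathrm{rot}(g)\le m$. The same holds with $\ge$.

**Fact 5** (Ghys–Sergiescu 1987). Every element of $T$ has rational rotation number. Hence $\mathrm{rot}(\tilde T)\subset\mathbb Q$.

**Fact 6** (Cannon–Floyd–Parry). Any two nondegenerate intervals with dyadic endpoints are related by a piecewise linear homeomorphism with slopes in $2^{\mathbb Z}$ and dyadic breakpoints. In Thompson's group $F$ (the homeomorphisms of $[0,1]$ of this kind), $[F,F]$ consists of the elements that are the identity near $0$ and near $1$.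

**Step 1: the defect of rot on $\tilde T$ is $1$.** Suppose $aba^{-1}b^{-1}(x)>x+1$ for all $x$. Putting $x=b(w)$ gives $aba^{-1}(w)>b(w)+1$ for all $w$, so $\mathrm{rot}(b)=\mathrm{rot}(aba^{-1})\ge\mathrm{rot}(b)+1$, which is absurd. So $[a,b](x)\le x+1$ for some $x$, and $\mathrm{rot}([a,b])\le1$. Applied to $[b,a]=[a,b]^{-1}$ this gives $|\mathrm{rot}([a,b])|\le1$, so $D(\mathrm{rot})\le1$ by Fact 1. Conversely, use Fact 6 to choose $b\in\tilde T$ fixing $0$ with $b(\frac14)=\frac34$, and $a\in\tilde T$ fixing $\frac12$ with $a(\frac34)=\frac54$. Then $\mathrm{rot}(a)=\mathrm{rot}(b)=0$ and $ab(\frac14)=\frac14+1$, so $\mathrm{rot}(ab)=1$ and $D(\mathrm{rot})\ge1$.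

**Step 2: a homogeneous quasimorphism on $T$ vanishes on elements fixing an open arc pointwise.** Let $\varphi\in Q(T)$ and let $g\in T$ fix an open arc pointwise. Removing a small dyadic arc inside it, we find a closed proper arc $J'$ with dyadic endpoints such that $g$ is supported in $J'$ and is the identity near $\partial J'$. Let $H$ be the group of elements of $T$ supported in $J'$; by Fact 6, $H\cong F$. We now find infinitely many disjoint copies of $J'$. Take $f_0\in T$ fixing $0$ with $f_0(x)>x$ on $(0,1)$, and $J_0=[\frac12,v]$ with $v$ dyadic and $\frac12<v<f_0(\frac12)$. Then $f_0^i(v)<f_0^{i+1}(\frac12)$, so the arcs $f_0^iJ_0$ $(i\ge0)$ are disjoint. By Fact 6, applied to the arcs and to their complements, some $k\in T$ has $kJ'=J_0$. For $f=k^{-1}f_0k$ the arcs $f^iJ'=k^{-1}f_0^iJ_0$ are disjoint, so the groups $f^iHf^{-i}$ commute pairwise. Hence $x\mapsto x_N=\prod_{i<N}f^ixf^{-i}$ is a homomorphism on $H$, and $\varphi(x_N)=N\varphi(x)$. For $x,y\in H$ and all $N$,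
$$N\,|\varphi(xy)-\varphi(x)-\varphi(y)|=|\varphi(x_Ny_N)-\varphi(x_N)-\varphi(y_N)|\le D(\varphi),$$
so $\varphi|_H$ is a homomorphism to $\mathbb R$. By Fact 6, $g\in[H,H]$, so $\varphi(g)=0$.

**Step 3: $Q(T)=0$.** Let $g\in T$ and $\varphi\in Q(T)$. Choose a dyadic arc $U$ so small that $U\cup gU$ is not the whole circle, and a dyadic arc $V$ in the interior of the complement of $U\cup gU$. The complement of $U\cup V$ and the complement of $gU\cup V$ each consist of two nondegenerate dyadic arcs, so by Fact 6 there is $h\in T$ with $h=g$ on $U$ and $h=\mathrm{id}$ on $V$. Then $g=h\cdot(h^{-1}g)$, where $h$ fixes $V$ pointwise and $h^{-1}g$ fixes $U$ pointwise. By Step 2, $|\varphi(g)|\le D(\varphi)$ for all $g\in T$. A bounded homogeneous function is $0$.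

**Step 4: $Q(\tilde T)=\mathbb R\,\mathrm{rot}$.** For $\varphi\in Q(\tilde T)$ let $\psi=\varphi-\varphi(z)\,\mathrm{rot}$. Then $\psi(z)=0$, and since $z$ is central, $\psi(gz^n)=\psi(g)+n\psi(z)=\psi(g)$. So $\psi$ descends to an element of $Q(T)=0$.

**Step 5: scl on $A$.** For $\varphi\in Q(A)$ the elements $(g_1,1)$ and $(1,g_2)$ commute, so $\varphi(g_1,g_2)=\varphi(g_1,1)+\varphi(1,g_2)$, and Step 4 gives $\varphi=\lambda_1\mathrm{rot}_1+\lambda_2\mathrm{rot}_2$. By Fact 1, $D(\varphi)=\sup|\lambda_1\mathrm{rot}([a_1,b_1])+\lambda_2\mathrm{rot}([a_2,b_2])|$. The two commutators can be chosen independently, each can be inverted, and by Step 1 and Fact 1 each value $|\mathrm{rot}([a_i,b_i])|$ has supremum $1$. So $D(\varphi)=|\lambda_1|+|\lambda_2|$. In particular $D(\varphi)=0$ only for $\varphi=0$, so there are no nonzero homomorphisms $A\to\mathbb R$, $H_1(A;\mathbb R)=0$, and every real chain on $A$ is a boundary. Fact 2 gives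
$$\mathrm{scl}_A(c)=\sup_{(\lambda_1,\lambda_2)\ne0}\frac{|\lambda_1\mathrm{rot}_1(c)+\lambda_2\mathrm{rot}_2(c)|}{2(|\lambda_1|+|\lambda_2|)}=\frac12\max_i|\mathrm{rot}_i(c)|.$$
On a rational subspace $V$, Fact 5 says that $\mathrm{rot}_1,\mathrm{rot}_2$ are rational linear functionals. The four cones in $V$ given by $\mathrm{rot}_1\ge|\mathrm{rot}_2|$, $-\mathrm{rot}_1\ge|\mathrm{rot}_2|$, $\mathrm{rot}_2\ge|\mathrm{rot}_1|$, $-\mathrm{rot}_2\ge|\mathrm{rot}_1|$ are rational polyhedral and cover $V$, and on each of them scl is linear with rational coefficients. This proves part 1. $\square$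

## 4. Two coordinates that force doubling

### 4.1 Three maps

Define $\alpha,\beta,\gamma\in\tilde T$ on $[0,1]$ as follows, extended by commuting with $z$. The map $\alpha$ is
$$\alpha(x)=\begin{cases}\frac3{16}+\frac x4&\text{on }[0,\frac14],\\ \frac18+\frac x2&\text{on }[\frac14,\frac12],\\ x-\frac18&\text{on }[\frac12,\frac58],\\ 2x-\frac34&\text{on }[\frac58,\frac{15}{16}],\\ x+\frac3{16}&\text{on }[\frac{15}{16},1];\end{cases}$$
further $\beta(x)=x+\frac12$, and
$$\gamma(x)=\begin{cases}\frac1{32}+\frac x4&\text{on }[0,\frac38],\\ 4x-\frac{11}8&\text{on }[\frac38,\frac{13}{32}],\\ 8x-3&\text{on }[\frac{13}{32},\frac12],\\ \frac x{16}+\frac{31}{32}&\text{on }[\frac12,1].\end{cases}$$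
The pieces fit: the values of $\alpha$ at $0,\frac14,\frac12,\frac58,\frac{15}{16},1$ are $\frac3{16},\frac14,\frac38,\frac12,\frac98,\frac{19}{16}$, and those of $\gamma$ at $0,\frac38,\frac{13}{32},\frac12,1$ are $\frac1{32},\frac18,\frac14,1,\frac{33}{32}$. So both maps are continuous and increasing with $\alpha(1)=\alpha(0)+1$ and $\gamma(1)=\gamma(0)+1$. All slopes are powers of $2$ and all constants are dyadic.

The map $\alpha$ has a fixed point at $\frac14$, toward which points from the left are drawn by the factor $4$, and a fixed point at $\frac34$, from which points on the left are driven away by the factor $2$: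
$$\alpha(\tfrac14-y)=\tfrac14-\tfrac y4\quad(0\le y\le\tfrac14),\qquad\alpha(\tfrac34-y)=\tfrac34-2y\quad(0\le y\le\tfrac18). \tag{3}$$
The map $\beta$ carries the left side of $\frac14$ to the left side of $\frac34$. The map $\gamma$ is a test: a point at or beyond $\frac12$ is sent to $1$ or beyond, while a point of $[0,\frac38]$ is sent back to a point of $[0,\frac18]$. So $n$ applications of $\alpha$ followed by $\beta$ bring a point close to $\frac34$, at distance comparable to $4^{-n}=2^{-2n}$, and it takes about $2n$ further applications of $\alpha$ to get it out of the danger zone before $\gamma$ comes. The waiting time has doubled.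

Try it by hand, starting from $\frac18$ with $n=1$ and then four times $\alpha$:
$$\tfrac18\xrightarrow{\alpha}\tfrac7{32}\xrightarrow{\beta}\tfrac{23}{32}\xrightarrow{\alpha}\tfrac{22}{32}\xrightarrow{\alpha}\tfrac58\xrightarrow{\alpha}\tfrac12\xrightarrow{\alpha}\tfrac38\xrightarrow{\gamma}\tfrac18 ,$$
so $\mathrm{rot}(\gamma\alpha^4\beta\alpha)=0$. With only one $\alpha$ in the second place we get $0\to\frac3{16}\to\frac{11}{16}\to\frac58\to\gamma(\frac58)=\frac{129}{128}>1$, so $\mathrm{rot}(\gamma\alpha\beta\alpha)\ge1$.

The general form of the first computation will be needed: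
$$\text{if }x\le\tfrac18\text{ and }m\ge2n+2,\ n\ge 0,\text{ then }\gamma\alpha^m\beta\alpha^n(x)\le\tfrac18. \tag{4}$$
Indeed $\alpha^n(x)\le\frac14-\frac{4^{-n}}8$ by (3), so $\beta\alpha^n(x)\le\frac34-\frac{2^{-2n}}8$. By (3), $\alpha^{2n}$ brings this to at most $\frac34-\frac18=\frac58$. Since $\alpha(\frac58)=\frac12$, $\alpha(\frac12)=\frac38$ and $\alpha(\frac38)=\frac5{16}\le\frac38$, we get $\alpha^m\beta\alpha^n(x)\le\frac38$. Finally $\gamma(\frac38)=\frac18$.

### 4.2 One rotation number is not enough

The obvious first try is to use these maps in $\tilde T$ itself, with the letters $\alpha z,\beta z,\gamma z$. Let us see why this fails when $o=\infty$. Put $c'_{p,q}=p(\alpha zt-t)+q(\beta zt+\gamma zt-2t)$ in $\tilde T*B$. By Section 3, $H_1(\tilde T;\mathbb R)=0$, and $\mathrm{scl}_{\tilde T}=\frac12|\mathrm{rot}|$ by Fact 2. The maps $\alpha,\beta,\gamma$ all send $0$ to a point $\ge0$, so every positive word in them has rotation number $\ge0$, and a positive word of length $l$ in the letters has rotation number at least $l>0$; so (1) holds. Proposition 1 with $\varphi=\mathrm{rot}$ gives $2L_n\ge nN+nN$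 with $N=p+2q$, that is, $\mathrm{scl}(c'_{p,q})\ge p+2q$. On the other hand, for integers $p\ge2q\ge0$, not both zero, write $c'_{p,q}=(p-2q)c'_{1,0}+q\,c'_{2,1}$. Proposition 2 with $u=\alpha z$ gives $\mathrm{scl}(c'_{1,0})\le\frac12+\frac12=1$. With $u=(\gamma\alpha\alpha\beta)z^4$, a word of length $4$ whose rotation number is at most $4$ by (4) for $n=0$, $m=2$, it gives $\mathrm{scl}(c'_{2,1})\le2+2=4$. So $\mathrm{scl}(c'_{p,q})\le(p-2q)+4q=p+2q$. Near the ray $q=0$ the function is linear: the single short word $\gamma\alpha\alpha\beta$ does everything.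

That word uses the pattern: $\beta$, a wait, $\gamma$, no wait. A second coordinate in which $\beta$ and $\gamma$ are interchanged makes the opposite demand: there the wait after the second marker must be about twice the wait after the first. A periodic pattern cannot satisfy both demands; the waits would have to keep doubling. This is the idea. Put
$$a=(\alpha,\alpha),\quad b=(\beta,\gamma),\quad b'=(\gamma,\beta),\qquad\hat a=a(z,z),\quad\hat b=b(z,z),\quad\hat b'=b'(z,z)\quad\text{in }A=\tilde T\times\tilde T.$$
*Markers* are the letters $b,b'$. For a positive word $w$ in $a,b,b'$ let $\mathrm{rot}^\circ_i(w)$ be the rotation number of its $i$-th coordinate. Since $z$ is central, the corresponding hatted word satisfies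
$$\mathrm{rot}_i(\hat w)=|w|+\mathrm{rot}_i^\circ(w), \tag{5}$$
where $|w|$ is the length. From now on the letters of a word are listed in the order in which they are *applied*. Compared with products in the group this only reverses words and does not affect the numbers of letters.

### 4.3 A bookkeeping process for lower bounds

**Purpose.** We want to show that a word with few letters $a$ per marker has a large rotation number in one of the coordinates. We follow the orbit of $0$ and record only a lower bound for the current point.

For coordinate $1$ start at $x=0$ and keep a *level* $\ell\in\mathbb Z$, initially $0$, and a *state*, which guarantees a lower bound for the current point $x$ (here $d,e\ge0$ are integers):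
$$\mathrm I_d:\ x\ge\ell+\tfrac14-\tfrac{4^{-d}}4;\qquad\mathrm{II}_e:\ x\ge\ell+\tfrac34-\tfrac{2^{-e}}4;\qquad\mathrm{III}:\ x\ge\ell+\tfrac14;\qquad\mathrm{IV}:\ x\ge\ell+\tfrac34.$$
Start in $\mathrm I_0$, which says $x\ge\ell$. The transitions are as follows, where "inc" (an *increment*) means: go to $\mathrm I_0$ with $\ell$ increased by $1$.

| | $\mathrm I_d$ | $\mathrm{II}_e$ | $\mathrm{III}$ | $\mathrm{IV}$ |
|---|---|---|---|---|
| $\alpha$ | $\mathrm I_{d+1}$ | $\mathrm{II}_{e-1}$ if $e\ge1$; $\mathrm{III}$ if $e=0$ | $\mathrm{III}$ | $\mathrm{IV}$ |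
| $\beta$ | $\mathrm{II}_{2d}$ | inc | $\mathrm{IV}$ | inc |
| $\gamma$ | $\mathrm I_0$ | inc | $\mathrm I_0$ | inc |

We check the entries; all maps are increasing and commute with $z$, so it is enough to apply them to the lower bound with $\ell=0$. Row $\alpha$: by (3), $\frac14-\frac{4^{-d}}4\mapsto\frac14-\frac{4^{-d-1}}4$; for $e\ge1$ we have $\frac{2^{-e}}4\le\frac18$, so $\frac34-\frac{2^{-e}}4\mapsto\frac34-\frac{2^{-(e-1)}}4$; and $\alpha(\frac12)=\frac38\ge\frac14$, $\alpha(\frac14)=\frac14$, $\alpha(\frac34)=\frac34$. Row $\beta$: $\frac14-\frac{4^{-d}}4\mapsto\frac34-\frac{2^{-2d}}4$; in state $\mathrm{II}_e$ we have $x\ge\frac12$, and $\beta(\frac12)=1$; $\beta(\frac14)=\frac34$; $\beta(\frac34)=\frac54\ge1$. Row $\gamma$: in states $\mathrm I_d$ and $\mathrm{III}$ we have $x\ge0$, and $\gamma(0)\ge0$; in states $\mathrm{II}_e$ and $\mathrm{IV}$ we have $x\ge\frac12$, and $\gamma(\frac12)=1$.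

In coordinate $1$ the letters $a,b,b'$ act by $\alpha,\beta,\gamma$. Coordinate $2$ has the same process with the roles of $b$ and $b'$ exchanged. Increments occur only at markers. Always $x\ge\ell$, and levels never decrease. So, if $I_i(M)$ is the number of increments in coordinate $i$ while the word $w^M$ is applied,
$$\mathrm{rot}_i^\circ(w)\ge0,\qquad\mathrm{rot}_i^\circ(w)\ge\limsup_{M\to\infty}\frac{I_i(M)}M. \tag{6}$$

In the second hand computation of 4.1 the process runs through $\mathrm I_0,\mathrm I_1,\mathrm{II}_2,\mathrm{II}_1$ and then increments at $\gamma$, as it should.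

**Lemma 6.** Run both processes along a finite sequence of letters, and let $m_1,\dots,m_k$ be consecutive markers at none of which an increment (in either coordinate) occurs. Then at least $2^{k-3}-1$ letters $a$ lie between $m_1$ and $m_k$.

*Proof.* For $k\le3$ the bound is at most $0$, so let $k\ge3$. Let $n_i$ be the number of letters $a$ between $m_i$ and $m_{i+1}$. Nothing is assumed about the states before $m_1$.

**Step 1: the markers alternate, except possibly at the end.** We claim that $m_i=m_{i+1}$ implies $i+1=k$. Say both are $b$; look at coordinate $1$, where $b$ acts by $\beta$. State $\mathrm{IV}$ persists under $a$, and every marker increments in state $\mathrm{IV}$. Since $m_{i+1}$ does not increment, the state after $m_i$ is not $\mathrm{IV}$; since $m_i$ is a $\beta$ without increment, the state after it is $\mathrm{II}_e$ for some $e$. The letters $a$ up to $m_{i+1}$ lead from there to states $\mathrm{II}$ or $\mathrm{III}$ only. As $m_{i+1}$ does not increment, it is applied in state $\mathrm{III}$ and leads to $\mathrm{IV}$. A further marker would then increment, so $i+1=k$. For two letters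 $b'$ use coordinate $2$. Hence $m_1,\dots,m_{k-1}$ alternate.

**Step 2: waits double.** We claim that if $(m_i,m_{i+1},m_{i+2})=(b',b,b')$, then $n_{i+1}\ge2n_i+1$. Look at coordinate $1$. After $b'$, a $\gamma$ without increment, the state is $\mathrm I_0$; before $b$ it is $\mathrm I_{n_i}$, and after $b$ it is $\mathrm{II}_{2n_i}$. If $n_{i+1}\le2n_i$, the next $b'$ is applied in state $\mathrm{II}_{2n_i-n_{i+1}}$ and increments, a contradiction. For $(b,b',b)$ use coordinate $2$.

By Step 1, Step 2 applies for $1\le i\le k-3$. So $n_1\ge0$ and $n_{i+1}\ge2n_i+1$ for these $i$, which gives $n_j\ge2^{j-1}-1$ for $j\le k-2$. In particular $n_{k-2}\ge2^{k-3}-1$. $\square$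

**Lemma 7.** Let $0<\varepsilon\le1$ and $t_0=2\log_2(1/\varepsilon)+10$. If a positive word $w$ has $n$ letters $a$ and $K\ge1$ markers, with $n\le K/\varepsilon$, then $\mathrm{rot}_1^\circ(w)+\mathrm{rot}_2^\circ(w)\ge K/t_0$.

*Proof.* **Step 1: runs without increments.** In $w^M$ let $J$ be the number of markers at which some coordinate increments, so $I_1(M)+I_2(M)\ge J$. These $J$ markers split the other $MK-J$ markers into $J+1$ runs, possibly empty, of lengths $k_0,\dots,k_J$. Lemma 6 applies to each run (for an empty run its bound is negative and trivially true), and the letters $a$ it produces for different runs are different. The function $k\mapsto2^{k-3}-1$ is convex. With $\tau=\frac{MK+1}{J+1}\ge1$, the average of the $k_j$ is $\frac{MK-J}{J+1}=\tau-1$, so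
$$Mn\ \ge\ \sum_{j=0}^J(2^{k_j-3}-1)\ \ge\ (J+1)(2^{\tau-4}-1).$$

**Step 2: runs are short on average.** Divide by $MK+1=\tau(J+1)$. This gives $\frac{2^{\tau-4}}\tau\le\frac{Mn}{MK+1}+\frac1\tau\le\frac nK+1\le\frac1\varepsilon+1\le\frac2\varepsilon$. If $\tau\ge4$, then $2^{\tau/2}\ge\tau$ (equality at $4$, and the left side grows faster from there on), so $2^{\tau/2-4}\le2^{\tau-4}/\tau\le2/\varepsilon$, hence $\frac\tau2-4\le1+\log_2(1/\varepsilon)$ and $\tau\le t_0$. If $\tau<4$, then $\tau\le t_0$ trivially.

**Step 3: conclude.** So $J+1\ge(MK+1)/t_0$, and $I_1(M)+I_2(M)\ge(MK+1)/t_0-1$. Divide by $M$, let $M\to\infty$ and use (6). $\square$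

### 4.4 Cheap words

Lemma 6 suggests how to be cheap: let the waits double as long as the supply of letters $a$ allows, and pay once per period.

**Lemma 8.** For $k\ge1$ and every integer $N\ge3\cdot4^k$ there is a word $u_{k,N}$ with $N$ letters $a$, $k$ letters $b$ and $k$ letters $b'$, in which no two markers are cyclically adjacent, with $\mathrm{rot}_1^\circ(u_{k,N})\le0$ and $\mathrm{rot}_2^\circ(u_{k,N})\le1$.

*Proof.* In order of application let
$$u=a^{n_1}b\,a^{n_2}b'\,a^{n_3}b\,a^{n_4}b'\cdots a^{n_{2k-1}}b\,a^{n_{2k}}b',$$
with $n_i=3\cdot2^{i-1}-2$ for $i<2k$, and $n_{2k}\ge3\cdot2^{2k-1}-2$ chosen so that $\sum n_i=N$. This is possible because the smallest possible sum is $3(4^k-1)-4k\le N$. All $n_i\ge1$, so no two markers are cyclically adjacent. Since $2(3\cdot2^{i-1}-2)+2=3\cdot2^i-2$, we have $n_{i+1}\ge2n_i+2$ for $1\le i<2k$.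

**Coordinate 1.** Here $b,b'$ act by $\beta,\gamma$. Start from $\frac18$ and apply (4) to the $k$ blocks $a^{n_{2i-1}}b\,a^{n_{2i}}b'$. This gives $u(\frac18)\le\frac18$, so $\mathrm{rot}_1^\circ\le0$.

**Coordinate 2.** Here $b,b'$ act by $\gamma,\beta$. Start from $\frac38$. Since $\alpha(\frac38)=\frac5{16}\le\frac38$, $\alpha^{n_1}$ keeps the point $\le\frac38$, and $\gamma$ brings it to $\le\frac18$. By (4) the blocks $a^{n_{2i}}b'a^{n_{2i+1}}b$, $1\le i<k$, keep it $\le\frac18$. Then $\alpha^{n_{2k}}$ gives a point $\le\frac14$, and $\beta$ a point $\le\frac34$. So $u(\frac38)\le\frac34<\frac38+1$ and $\mathrm{rot}_2^\circ\le1$. $\square$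

For $k=1$, $N=12$ the word is $a\,b\,a^{11}\,b'$ in order of application.

## 5. The lower bound $\varepsilon/(8\log_2(1/\varepsilon)+40)$

**Purpose.** Propositions 1 and 2 reduce everything to rotation numbers of positive words; here we insert Lemma 7 into Proposition 1.

Let $X=\{\hat a,\hat b,\hat b'\}$. By Section 3, $H_1(A;\mathbb R)=0$. By (5) and (6) a positive word satisfies $\mathrm{rot}_1(\hat w)\ge|w|>0$, so it is nontrivial, and (1) holds. Let $p\ge1$ and $q\ge0$ be integers and $N=p+2q$. Proposition 1 applies to $c_{p,q}$, and its multiset $W_n$ uses $np$ letters $\hat a$, $nq$ letters $\hat b$ and $nq$ letters $\hat b'$, in total $nN$ letters. Write $\mathrm{rot}_i^\circ(W_n)$ for the sum of the $\mathrm{rot}_i^\circ(w)$ over the words $\hat w$ in $W_n$. Since $D(\mathrm{rot}_i)\le1$, we may take $\varphi=\mathrm{rot}_1$ and $\varphi=\mathrm{rot}_2$ in (2), and (5) gives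
$$2L_n\ \ge\ nN\left(2-\tfrac1o\right)+\max_i\mathrm{rot}_i^\circ(W_n). \tag{7}$$
Since $\mathrm{rot}_i^\circ\ge0$, dividing by $2n$ and letting $n\to\infty$ gives $\Lambda(p,q)\ge0$. In particular $\Lambda(1,0)\ge0$.

Now let $q\ge1$ and $\varepsilon=q/p\le1$. Call a word of $W_n$ *rich* if it has more than $1/\varepsilon=p/q$ letters $\hat a$ per marker. (Words without markers are rich, and contribute no markers.) A rich word with at least one marker has fewer markers than $\frac qp$ times its number of letters $\hat a$, so all rich words together contain at most $np\cdot\frac qp=nq$ markers. The total number of markers is $2nq$, so the other words contain at least $nq$ markers. Lemma 7 applies to each of those, and all other contributions are $\ge0$ by (6). So $\mathrm{rot}_1^\circ(W_n)+\mathrm{rot}_2^\circ(W_n)\ge nq/t_0$, and hence $\max_i\mathrm{rot}_i^\circ(W_n)\ge nq/(2t_0)$. Divide (7) by $2n$ and let $n\to\infty$: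
$$\Lambda(p,q)\ \ge\ \frac q{4t_0}=\frac q{8\log_2(1/\varepsilon)+40}.$$
Since $\Lambda$ is homogeneous, dividing by $p$ gives the lower bound of Theorem 5 for rational $\varepsilon\in(0,1]$. Both sides are continuous in $\varepsilon$, because a seminorm is continuous on a finite-dimensional space; so it holds for all real $\varepsilon\in(0,1]$.

## 6. The upper bound $\varepsilon/(\log_2(1/\varepsilon)-4)$

**Step 1: the cheap words satisfy the turn condition.** Let $o<\infty$. For $u=a$ the only turn is $a\to a$, and $o$ copies form one constant closed walk of length $o$. Now let $u=u_{k,N}$ as in Lemma 8, with in addition $N\ge2k(o-1)$. Since markers are isolated, the turns of $u$ are $k$ each of $a\to b$, $b\to a$, $a\to b'$, $b'\to a$, and $N-2k$ turns $a\to a$. This multiset does not change under reversal, so we have to partition $o$ copies of it. Take $ok$ closed walks $a\to b\to a\to\dots\to a$ of length $o$ and $ok$ such walks with $b'$ in place of $b$. They use all turns at markers. Each uses $o-2$ turns $a\to a$, together $2ok(o-2)$, and this many are available because $N-2k\ge2k(o-2)$. The remaining $o(N-2k-2k(o-2))$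 turns $a\to a$ are divided into constant closed walks $a\to\dots\to a$ of length $o$.

**Step 2: estimate $\Lambda$ at special points.** Let $u$ be the word $a$ (with $k=0$, $N=1$) or $u_{k,N}$ as in Step 1 (if $o=\infty$, any $u_{k,N}$), and let $\ell=N+2k$ be its length. Reading words in the reverse order changes neither the numbers of letters nor the numbers of turns used in Step 1, so Proposition 2 applies to $\hat u$. By part 1 of Theorem 5, (5) and (6), $\mathrm{scl}_A(\hat u)=\frac12\max_i\mathrm{rot}_i(\hat u)=\frac12(\ell+\max_i\mathrm{rot}_i^\circ(u))$. So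
$$\mathrm{scl}_G(c_{N,k})\le\frac\ell2\left(1-\frac1o\right)+\frac\ell2+\frac12\max_i\mathrm{rot}_i^\circ(u),\qquad\text{that is,}\qquad\Lambda(N,k)\le\frac12\max_i\mathrm{rot}_i^\circ(u). \tag{8}$$
For $u=a$ we have $\mathrm{rot}(\alpha)=0$, as $\alpha(\frac14)=\frac14$. So $\Lambda(1,0)\le0$, and with Section 5, $\Lambda(1,0)=0$. For $u=u_{k,N}$ with $N=3\cdot4^k$, Lemma 8 gives
$$\Lambda(3\cdot4^k,k)\le\tfrac12\qquad\text{for all }k\ge k_0(o),$$
where $k_0\ge1$ is chosen so that $3\cdot4^k\ge2k(o-1)$ for $k\ge k_0$ (possible since $4^k/k\to\infty$), and $k_0=1$ if $o=\infty$.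

**Step 3: interpolate by convexity.** Let $\varepsilon_k=k/(3\cdot4^k)$. Since $\varepsilon_{k+1}/\varepsilon_k=\frac{k+1}{4k}\le\frac12$, this decreases to $0$. By homogeneity
$$\Lambda(1,\varepsilon_k)\le\frac1{2\cdot3\cdot4^k}=\frac{\varepsilon_k}{2k}\qquad(k\ge k_0).$$
As scl is a seminorm and $c_{1,\varepsilon}=c_{1,0}+\varepsilon c_{0,1}$, the function $\varepsilon\mapsto\Lambda(1,\varepsilon)$ is a convex function minus an affine one, hence convex; and it vanishes at $0$. So for $\varepsilon_{k+1}<\varepsilon\le\varepsilon_k$ with $k\ge k_0$,
$$\Lambda(1,\varepsilon)\le\frac\varepsilon{\varepsilon_k}\Lambda(1,\varepsilon_k)\le\frac\varepsilon{2k}.$$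
Moreover $\varepsilon>\varepsilon_{k+1}\ge\frac2{3\cdot4^{k+1}}>4^{-(k+2)}$, so $k>\log_4(1/\varepsilon)-2$. Let $\varepsilon_0=\min(\varepsilon_{k_0},\frac1{16})$. For $0<\varepsilon<\varepsilon_0$ some $k\ge k_0$ has $\varepsilon_{k+1}<\varepsilon\le\varepsilon_k$, and $\log_4(1/\varepsilon)-2>0$. Hence
$$\Lambda(1,\varepsilon)\le\frac\varepsilon{2(\log_4(1/\varepsilon)-2)}=\frac\varepsilon{\log_2(1/\varepsilon)-4}.$$
This completes the proof of part 2. $\square$

## 7. No finite set of cones fits $\varepsilon/\log(1/\varepsilon)$

It remains to deduce part 3 of Theorem 5. Let $V=\mathrm{span}_{\mathbb R}(c_{1,0},c_{0,1})\subset B_1^H(G)$, and suppose that $V$ is a finite union of closed convex polyhedral cones on each of which scl is linear. Infinitely many of the points $c_{1,1/m}$, $m\ge1$, lie in one of these cones, say $P$. Since $P$ is closed, it contains their limit $c_{1,0}$. Since $P$ is convex, it contains $c_{1,\varepsilon}$ for all $0\le\varepsilon\le\varepsilon_1$, for some $\varepsilon_1>0$. So $\varepsilon\mapsto\mathrm{scl}_G(c_{1,\varepsilon})$ is affine on $[0,\varepsilon_1]$, and so is $\Lambda(1,\varepsilon)$.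 As $\Lambda(1,0)=0$, there is a constant $\kappa$ with $\Lambda(1,\varepsilon)=\kappa\varepsilon$ on $[0,\varepsilon_1]$. The lower bound in part 2 gives $\kappa>0$. The upper bound gives $\kappa=\lim_{\varepsilon\to0}\Lambda(1,\varepsilon)/\varepsilon=0$. This is a contradiction, so scl is not piecewise linear on $V$, even with real coefficients. $\square$

The space $V$ is spanned by rational chains, and its dimension is $2$: on a space of dimension at most $1$, scl is linear on two rays, which part 3 excludes. Since scl is piecewise rational linear on $A=\tilde T\times\tilde T$ by part 1 and is $0$ on $\mathbb Z$, the free product $A*\mathbb Z$ disproves the statement of the problem.
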